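# Truthful routing on capacitated trees with a constant-factor welfare guarantee

A tree has a capacity on every edge. Players want to use paths in it: player $i$ wants the tree path between two public endpoints, and this path is worth a private amount $v_i$ to that player. We choose which players to serve so that no edge is overloaded, and we want the total value served to be large. The players know that we choose according to their reports, and will lie if it pays. Can we choose the players and charge prices, in polynomial time and without randomness, so that nobody gains by lying and the value served is always at least a fixed fraction of the optimum? The problem is posed at http://chekuri.cs.illinois.edu/teaching/spring2008/Homework/hw2.pdf. The answer is yes, with fraction $1/8$. We begin in a case where there is nothing to lie about.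

## 1. Edge-disjoint paths of equal value

Let $T=(V,E_T)$ be a tree. Player $i$ wants the unique path $P_i=P(s_i,t_i)$ between $s_i$ and $t_i$. In this section every value is $1$ and every capacity is $1$: we want as many pairwise edge-disjoint paths among $P_1,\dots,P_n$ as possible.

Root $T$ at an arbitrary vertex. The **top vertex** $a_i$ of $P_i$ is the vertex of $P_i$ nearest to the root, that is, the least common ancestor of $s_i$ and $t_i$. At $a_i$ the path splits into at most two edge-disjoint vertical paths going down, its **legs**. For example, in a star rooted at its center, a path between two leaves has the center as top vertex and two legs of one edge each; a path from the center to a leaf has one leg; a path with $s_i=t_i$ has none. Each leg has a **top edge**, the edge at $a_i$.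

Order the players by nonincreasing depth of $a_i$ (deepest first), ties by index, and relabel so that the order is $1,2,\dots,n$. We keep this *bottom-up order* throughout. It does not depend on any values. Its use lies in the following fact.

**Observation ($*$).** Let $q$ precede $p$, let $e\in P_p\cap P_q$, and let $w$ be the lower endpoint of $e$. Then $P_p$ contains every edge on the path from $w$ up to $a_q$.

**Proof.** Since $e$ lies on a leg of $P_p$ and on a leg of $P_q$, both $a_p$ and $a_q$ are ancestors of $w$, so one of them is an ancestor of the other. Since $\mathrm{depth}(a_p)\le\mathrm{depth}(a_q)$, the vertex $a_p$ is an ancestor of $a_q$ or equal to it. As $e\in P_p$, the path $P_p$ contains the whole path from $w$ up to $a_p$, and $a_q$ lies on it. ∎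

In words: if a later path meets an earlier path $P_q$ in some leg, it contains the top edge of that leg.

**Claim (equal values, unit capacities).** Go through the players in bottom-up order and accept a player if its path is edge-disjoint from all accepted paths. The accepted set $F$ has at least half the maximum size.

**Proof.** Let $O$ be an optimal set. Each $p\in O\setminus F$ was rejected, so $P_p$ shares an edge with $P_q$ for some earlier $q\in F$. Here $q\notin O$, because the paths of $O$ are edge-disjoint. By ($*$), $P_p$ contains the top edge of a leg of $P_q$. Send $p$ to that top edge. Different $p\in O$ go to different edges, again because the paths of $O$ are edge-disjoint. The players of $F\setminus O$ have at most $2|F\setminus O|$ top edges in all, so $|O\setminus F|\le 2|F\setminus O|$ and $|O|\le 2|F|$. ∎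

Three things change in general. Values differ, so an early worthless path may block a precious one. Values are private, so the rule must resist lies. And capacities exceed $1$, so "different $p\in O$ go to different edges" becomes false. The first two changes shape the algorithm. The third affects only the analysis, but it is the hardest of the three.

## 2. Private values, monotone rules, and the theorem

Each edge $e$ has an integer capacity $u_e\ge 0$. The **winner determination problem** is
$$\max\ \sum_i v_ix_i\quad\text{s.t.}\quad \sum_{i:\,e\in P_i}x_i\le u_e\ \ (e\in E_T),\qquad x_i\in\{0,1\}\ \ (1\le i\le n). \tag{1}$$
Its optimum is $\mathrm{OPT}$. Replacing $x_i\in\{0,1\}$ by $0\le x_i\le 1$ gives the LP relaxation, with optimum $\mathrm{LP}\ge\mathrm{OPT}$. The **social welfare** of a feasible $x$ is $\sum_iv_ix_i$. For a set $D$ of players write $v(D)=\sum_{i\in D}v_i$.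

A **mechanism** takes the bids (nonnegative rationals, in binary), and outputs a feasible $x$ and a payment $p_i$ for each player. Utilities are **quasi-linear**: player $i$ gets $v_ix_i-p_i$, where $v_i$ is the true value. All data other than the $v_i$ are public. The mechanism is **truthful** if it is deterministic and bidding the true value is a dominant strategy for every player: it is a best reply whatever the others bid. It runs in **polynomial time** if allocation and payments are both computed in time polynomial in the input size. It is **individually rational** if a truthful bidder never has negative utility. An allocation rule is **monotone** if a player selected at bid $v_i$ stays selected at every higher bid, the other bids being fixed.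

Monotonicity cannot be avoided. Fix the other bids, and suppose that in a truthful mechanism $i$ wins at bid $b$, paying $p$, and loses at some $b'>b$, paying $p'$. If the true value is $b$, truthfulness gives $b-p\ge -p'$; if it is $b'$, it gives $-p'\ge b'-p$. Together $b\ge b'$, a contradiction. Conversely, we shall price a monotone rule by charging each winner its **critical value**, the bid above which it wins and below which it loses. For one edge of capacity $1$ sold to the highest bidder, the critical value is the second-highest bid.

**Theorem 1.** There is a deterministic polynomial-time mechanism that is dominant-strategy truthful (and individually rational) and on every instance achieves welfare at least $\tfrac18\,\mathrm{LP}\ge\tfrac18\,\mathrm{OPT}$.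

So the constant $c=1/8$ works, independently of $n$, $T$, the capacities and the values. The constant $c=1$ is not available in polynomial time unless P = NP, because (1) is NP-hard. For the same reason the Vickrey–Clarke–Groves mechanism, which needs an exact optimum of (1), is not an option here. There is a polynomial-time $1/4$ approximation algorithm for (1) with arbitrary values, but it is not monotone, so no payments make it truthful.

## 3. Two greedy rules and what each one lacks

*Greedy by value.* Process the players by decreasing bid and accept whoever fits. A player who wins and raises its bid only moves forward in the order; the set accepted before its turn is then a subset of what it was, so it still fits, and the rule is monotone. But take a path with $M$ edges of capacity $1$, one player of value $1+\varepsilon$ who wants the whole path, and one player of value $1$ for each single edge. The rule serves value $1+\varepsilon$, while the optimum is at least $M$. One valuable long path blocks many short ones.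

*Greedy bottom-up.* The order of Section 1 cures this defect but ignores values. The rule is monotone for the empty reason that bids are not used. Two players on one edge of capacity $1$, with value $0$ first and value $1$ second, show that it has no approximation ratio.

We keep the bottom-up order and allow a newcomer to throw out accepted players who block it, provided its value is at least $r$ times theirs, for a fixed $r>1$. The factor $r$ makes the values along a chain of evictions grow geometrically, so little is lost in total. But will eviction destroy monotonicity? That depends on how the victims are chosen. If they form a minimum-cost blocking set with consistent tie-breaking, then raising the bid of a player who is never evicted changes nothing at all in the run.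

## 4. The allocation rule: minimum-key covers

A player whose path contains an edge with $u_e=0$ can never be served. We discard such players (they lose and pay $0$) and assume from now on that $u_e\ge 1$ on every path. In the LP their variables are forced to be $0$, so discarding does not change its value. Fix a rational $r>1$; at the end $r=2$.

**Allocation rule.** Start with $A=\emptyset$. For $j=1,\dots,n$ in bottom-up order:

1. Let $A_j$ be the current $A$. Let $\mathrm{Sat}_j$ be the set of *saturated* edges of $P_j$: those $e\in P_j$ that lie on exactly $u_e$ of the paths of $A_j$. A *cover* is a set $D\subseteq A_j$ such that every $e\in\mathrm{Sat}_j$ lies on $P_i$ for some $i\in D$.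
2. Let $D_j$ be the cover with lexicographically smallest key $\big(v(D),\ \sum_{i\in D}2^i\big)$.
3. If $v_j\ge r\,v(D_j)$, *accept* $j$ and *evict* $D_j$: set $A:=(A_j\setminus D_j)\cup\{j\}$. Otherwise *reject* $j$ and leave $A$ unchanged.

Output the final set $F=A$.

Covers exist: as $u_e\ge1$, every saturated edge lies on some path of $A_j$, so $A_j$ itself is a cover. The minimizer is unique, because distinct sets have distinct second components. Feasibility is preserved: on acceptance every saturated edge of $P_j$ loses at least one path, and the other edges of $P_j$ had room. A player is accepted at most once and hence evicted at most once.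

Some runs by hand, with $r=2$. Take one edge of capacity $1$ and three players on it with bids $3,5,7$ in this order. Player $1$ is accepted (empty cover). Player $2$ has cover $\{1\}$ and $5<6$: rejected. Player $3$ has cover $\{1\}$ and $7\ge6$: it is accepted and evicts $1$. Now take a star rooted at its center, with leaves $\ell_1,\dots,\ell_4$ and unit capacities. Player $1$ wants $\ell_1$–$\ell_2$ at bid $1$, player $2$ wants $\ell_3$–$\ell_4$ at bid $2$, player $3$ wants $\ell_1$–$\ell_3$ at bid $5$. Players $1$ and $2$ are accepted; for player $3$ the only cover is $\{1,2\}$, of cost $3$, and $5<6$: rejected.

**Computing $D_j$.** The purpose of this step is to show that a minimum-key cover is a shortest path. Number the edges to be covered $1,\dots,q$ along $P_j$. The intersection of two paths in a tree is a path or empty, so for $i\in A_j$ the numbered edges on $P_i$ form a consecutive block $[\alpha_i,\beta_i]$, possibly empty. On the nodes $0,1,\dots,q$ put, for each $i$ with nonempty block, arcs $k\to\beta_i$ for all $\alpha_i-1\le k<\beta_i$, with weight $(v_i,2^i)$ in the lexicographically ordered group $\mathbb Q\times\mathbb Z$.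

An arc $k\to\beta_i$ stands for "$i$ covers edges $k+1,\dots,\beta_i$", which is true. So the players on a $0$–$q$ path form a cover. No player is used twice, because all arcs of $i$ end at $\beta_i$ and nodes increase along the path; hence the length of the path is the key of the cover. Conversely, every cover $D$ contains a cover of this form: from a node $k<q$, choose a member $i\in D$ covering edge $k+1$, so that $\alpha_i-1\le k<\beta_i$, and move to $\beta_i$. All weights are positive in the ordered group, so passing to a subset does not increase the key. Thus a shortest $0$–$q$ path gives the minimum-key cover. The digraph is acyclic and second components have $O(n)$ bits, so this takes polynomial time.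

For example, three saturated edges and players with blocks $[1,2],[2,3],[3,3]$ and values $3,4,2$ give the shortest path $0\to2\to3$, using the first and third players, of cost $5$.

## 5. Raising a winning bid changes nothing

Fix a player $i$ and the bids of all others. "The run at $b$" means the run in which $i$ bids $b$. The sets $A_i$ and $D_i$ are determined before $i$'s bid is read, so they do not depend on $b$.

**Lemma 1 (invariance).** If $i$ wins at $b$ and $b'>b$, the run at $b'$ makes exactly the same decisions (acceptances, rejections, evictions) as the run at $b$. In particular $i$ wins at $b'$, so the allocation is monotone.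

**Proof.** We go through the steps in order. Steps before $i$ do not involve $i$'s bid. At step $i$, $b'>b\ge r\,v(D_i)$, so $i$ is accepted with the same $D_i$. Now let $j>i$ and suppose the runs agree so far; the common set $A_j$ contains $i$, since $i$ wins at $b$.

If $j$ is accepted in the run at $b$, then $i\notin D_j$, because $i$ is never evicted. Raising $i$'s bid leaves the keys of covers avoiding $i$ unchanged and increases the keys of covers containing $i$. So $D_j$ remains the unique minimizer, with the same cost, and $j$ is accepted with the same evictions.

If $j$ is rejected in the run at $b$, then $v(D_j)>v_j/r$, so all covers cost more than $v_j/r$. Costs do not decrease when $i$'s bid goes up, so $j$ is rejected again. ∎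

This is where the key earns its place. With ties broken arbitrarily, raising $i$'s bid could switch the choice between two equally cheap covers that both avoid $i$, and the rest of the run could change.

## 6. The critical value

By Lemma 1 a player's winning bids form an upward closed set. We need its lower end, computed from one run. A winner $i$ must be accepted at its own step, which requires a bid of at least $r\,v(D_i)$, and must survive each later step $j$. When is it thrown out at step $j$? Exactly when the cheapest cover uses $i$ and $j$ can afford it. This suggests the following quantities.

**Payments.** Losers pay $0$. Let $i\in F$. For each $j>i$ we have $i\in A_j$ in the actual run. Let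

* $C_j$ be the minimum cost of a cover of $\mathrm{Sat}_j$ by players of $A_j\setminus\{i\}$ ($\infty$ if there is none);
* $B_j$ be the minimum cost of a set in $A_j\setminus\{i\}$ that covers $\mathrm{Sat}_j\setminus P_i$.

$B_j$ is finite: if $e\in\mathrm{Sat}_j\setminus P_i$, then the $u_e\ge1$ players of $A_j$ using $e$ all differ from $i$. Neither quantity involves $i$'s bid. Put
$$\tau_j=\min(C_j,\ v_j/r)-B_j,\qquad p_i=\theta_i:=\max\Big(r\,v(D_i),\ \max_{j>i}\tau_j\Big)\ \ge 0. \tag{2}$$

In the star example of Section 4, compute $\theta_1$. We have $D_1=\emptyset$. At $j=2$ nothing is saturated, so $C_2=B_2=0$ and $\tau_2=0$. At $j=3$ both edges of $P_3$ are saturated; player $1$ alone can cover the edge to $\ell_1$, so $C_3=\infty$, while $B_3=2$; hence $\tau_3=5/2-2=1/2$ and $\theta_1=1/2$. Directly: if player $1$ bids $b$, player $3$ is accepted if and only if $5\ge2(b+2)$, that is, $b\le1/2$. So player $1$ loses at $b\le 1/2$ and wins above.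

**Lemma 2.** Suppose $i$ wins at $b$, with $\theta_i$ computed from that run. Then $i$ wins at every $b'>\theta_i$ and loses at every $b'<\theta_i$.

**Proof.** The covers of $\mathrm{Sat}_j$ containing $i$ are exactly the sets $\{i\}\cup D'$ with $D'\subseteq A_j\setminus\{i\}$ covering $\mathrm{Sat}_j\setminus P_i$. So the cheapest cover containing $i$ costs $B_j$ plus $i$'s bid.

**Step 1: read off the decisions in the run at $b$.** We express each decision for $j>i$ without reference to $b$.

If $C_j\le v_j/r$: suppose the minimum-key cover contained $i$. Its cost would be at most $C_j\le v_j/r$, so $j$ would be accepted and $i$ evicted, a contradiction. Hence the minimizer is $D_j^0$, the minimum-key cover avoiding $i$, and $j$ is accepted, evicting $D_j^0$.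

If $v_j/r<C_j$: suppose $j$ were accepted. The minimizer would cost at most $v_j/r<C_j$, hence contain $i$, and $i$ would be evicted, a contradiction. So $j$ is rejected.

**Step 2: bids above $\theta_i$ win.** Let $b'>\theta_i$. We show by induction that the run at $b'$ makes the decisions found in Step 1. At step $i$, $b'\ge r\,v(D_i)$, so $i$ is accepted. At step $j>i$, with the same $A_j$, the inequality $b'>\tau_j$ reads $b'+B_j>\min(C_j,v_j/r)$. If $C_j\le v_j/r$, covers containing $i$ cost more than $C_j$, so the minimizer is $D_j^0$, of cost $C_j\le v_j/r$, and $j$ is accepted evicting $D_j^0$. If $v_j/r<C_j$, covers containing $i$ cost more than $v_j/r$, and covers avoiding $i$ cost at least $C_j>v_j/r$; so $j$ is rejected. Hence all decisions agree, and $i$ wins at $b'$.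

**Step 3: bids below $\theta_i$ lose.** Let $b'<\theta_i$ and suppose $i$ wins at $b'$. By Lemma 1, applied to the smaller of $b,b'$, the two runs make the same decisions and have the same sets $A_j$. Since $i$ is accepted, $b'\ge r\,v(D_i)$, so by (2) some $j>i$ has $b'<\tau_j$, that is, $b'+B_j<\min(C_j,v_j/r)$. Then in the run at $b'$ the cheapest cover containing $i$ is cheaper than every cover avoiding $i$, so the minimum-key cover contains $i$; it costs less than $v_j/r$, so $j$ is accepted and $i$ is evicted, a contradiction. ∎

**Truthfulness.** We now check that charging $\theta_i$ makes honesty dominant. Fix the others' bids. If $i$ wins at no bid (for instance, because it was discarded), its utility is always $0$. Otherwise, by Lemma 1, all winning runs have the same decisions and the same $A_j$, so $\theta_i$ is the same number for all winning bids of $i$. A bid therefore yields utility $v_i-\theta_i$ if it wins and $0$ if it loses. By Lemma 2, the truthful bid wins if $v_i>\theta_i$ and loses if $v_i<\theta_i$; if $v_i=\theta_i$, both outcomes give $0$. So truthful bidding achieves $\max(v_i-\theta_i,0)$, the best possible. It never gives negative utility, so the mechanism is individually rational, and payments are nonnegative.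

**Polynomial time.** The run needs one shortest-path computation per step. Each $C_j$ and $B_j$ is one more, with player $i$ removed and, for $B_j$, with only the edges of $\mathrm{Sat}_j\setminus P_i$ numbered along $P_j$; the numbered edges on each $P_k$ still form a consecutive block. So allocation and payments take polynomial time.

It remains to prove the approximation bound. Let $E$ be the set of players ever accepted, $R$ the set of rejected players, and $F\subseteq E$ the output.

## 7. The cost of evictions, and the bound for unit capacities

**Lemma 3.** $v(E)\le\frac{r}{r-1}\,v(F)$.

**Proof.** Each player of $E\setminus F$ is evicted exactly once, and $r\,v(D_j)\le v_j$ for each accepted $j$. So $v(E)-v(F)=v(E\setminus F)=\sum_{j\in E}v(D_j)\le v(E)/r$. ∎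

We must compare the optimum with $v(E)$. For unit capacities the charging of Section 1 does this. Let $O$ be an optimal set for (1), and let $p\in O\cap R$. Every $q\in D_p$ lies in $A_p$, so it precedes $p$, and it covers an edge of $\mathrm{Sat}_p$, since otherwise deleting it would lower the key. So by ($*$) $P_p$ contains the top edge of a leg of $P_q$. The paths of $O$ are edge-disjoint and $P_q$ has at most two top edges. Hence $q$ lies in $D_p$ for at most two $p\in O\cap R$, and for none if $q\in O$. Rejection means $v_p<r\,v(D_p)$, so
$$v(O)\le v(O\cap E)+r\sum_{p\in O\cap R}v(D_p)\le v(O\cap E)+2r\,v(E\setminus O)\le 2r\,v(E).$$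

With larger capacities this breaks at one precise point: many paths of $O$ may use the same top edge, and their sets $D_p$ may contain the same $q$. Take a single edge of capacity $u$, first players $q_1,\dots,q_u$ of value $1$, then $p_1,\dots,p_u$ of value $19/10$, and $r=2$. All $q_k$ are accepted. For every $p_k$ the edge is saturated, $D_{p_k}=\{q_1\}$ by the tie-break, and $19/10<2$: rejected. The set $O=\{p_1,\dots,p_u\}$ is optimal, and all its members charge $q_1$. It is charged $u$ times.

The example also shows a way out. Rejection of $p$ gives $v_p<r\,v(H)$ for *every* cover $H\subseteq A_p$ of $\mathrm{Sat}_p$, because $v(D_p)\le v(H)$. So $p_k$ may charge $q_k$ instead of $q_1$. We are free to pick the covers $H_p$ so that the load is spread: at a saturated edge there are $u_e$ accepted blockers, and at most $u_e$ paths of $O$ to be matched with them.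

When paths have many edges, however, choosing afresh at each edge does not work. A player $q$ could be matched with one path at one edge of its leg, with another path at the next edge, and so on, and the number of paths charging $q$ would grow with the length of the leg. The cure is to choose from the bottom of the tree upward and never to let go: once $p$ is matched with $q$, it keeps $q$ at the next edge up, for as long as $P_q$ continues. Can $P_p$ leave $P_q$ before the top of the leg? By ($*$), no. So everyone ever matched with $q$ is still matched with it at one of its two top edges, and there a cap on the number of matches gives the bound.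

## 8. Holding blockers edge by edge

**Lemma 4.** For every rational feasible solution $x$ of the LP relaxation, $\sum_iv_ix_i\le 2r\,v(E)$.

For a first reading take $x$ to be the indicator vector of an optimal set $O$ and $K=1$ below. The general $K$ only turns a fractional solution into an integral one with many copies.

**Proof.** Let $K\ge1$ be an integer with all $Kx_i$ integral. Take $Kx_i\le K$ *copies* of each player $i$. By feasibility, each edge $e$ lies on at most $Ku_e$ copies. Every undiscarded player is in exactly one of $E$ and $R$, and discarded players have no copies.

**Step 1: define the holding relation.** We decide, for each edge, which copy *holds* which player of $E$ there. Treat edges with child edges before parent edges. At an edge $e$: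

1. (*own*) Every copy of $q\in E$ with $e\in P_q$ holds $q$ at $e$.
2. (*keep*) Let $\pi$ be a copy of $p\in R$ with $e\in P_p$, and let $f$ be the edge of $P_p$ directly below $e$, if it exists. If $\pi$ holds $q$ at $f$ and $e\in P_q$, then $\pi$ holds $q$ at $e$.
3. (*new*) One by one, for each copy $\pi$ of $p\in R$ with $e\in\mathrm{Sat}_p$ that holds nothing at $e$ after rule 2: $\pi$ picks some $q\in A_p$ with $e\in P_q$ that currently has fewer than $K$ holders at $e$, and holds it at $e$.

In rule 2 the edge $f$ is unique, since $P_p$ contains $e$ and has at most one further edge at the lower endpoint of $e$.

**Step 2: the rules are consistent.** We show that rule 3 can always be carried out and that at every edge $e$ the following invariants hold: each copy holds at most one player; only copies whose path contains $e$ hold something; each $q$ has at most $K$ holders; and a copy of $p\in R$ holds only players $q\in A_p$ with $e\in P_q$. Assume the invariants at all edges below $e$. The first two are clear from the rules. The last is clear for rule 3; for rule 2, $q\in A_p$ was already true at $f$, and $e\in P_q$ is required.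

*Rules 1 and 2 respect the cap $K$.* Let $e\in P_q$. Then $P_q$ has at most one edge directly below $e$; call it $f_q$ if it exists. A copy keeping $q$ at $e$ held $q$ at an edge $f$ directly below $e$ with $f\in P_q$, so $f=f_q$. The own copies of $q$ also hold $q$ at $f_q$. Thus all holders of $q$ at $e$ after rules 1 and 2 were holders at $f_q$, and there are at most $K$ of them. If $f_q$ does not exist, the only holders are the $Kx_q\le K$ own copies.

*Rule 3 is always possible, and it respects the cap by its wording.* Let $\pi$ be a copy of $p$ that needs a player at $e\in\mathrm{Sat}_p$. Exactly $u_e$ players of $A_p$ use $e$, and all of them belong to $E$. Other than $\pi$, at most $Ku_e-1$ copies have paths containing $e$, each holding at most one player there, and $\pi$ holds none. So the $u_e$ players cannot all have $K$ holders at $e$, and one of them is available.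

**Step 3: holders persist to the top of the leg.** This bounds how many copies ever hold $q$. Suppose a copy $\pi$ of $p\in R$ holds $q$ at $e$, and $e$ is not the top edge of the leg of $P_q$ containing it. Let $e^+$ be the edge of that leg just above $e$. Since $q\in A_p$, the player $q$ precedes $p$. By ($*$), $e^+\in P_p$, and $e$ is the edge of $P_p$ directly below $e^+$. So rule 2 makes $\pi$ hold $q$ at $e^+$. By induction, $\pi$ holds $q$ at the top edge of that leg. At such a top edge there are at most $K$ holders, and $Kx_q$ of them are own copies, so at most $K-Kx_q$ are copies of rejected players. As $P_q$ has at most two legs, at most $2(K-Kx_q)$ copies of rejected players ever hold $q$.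

**Step 4: charge.** For a copy $\pi$ of $p\in R$, let $H_\pi$ be the set of players it holds at any edge. By rules 2 and 3, $\pi$ holds something at every edge of $\mathrm{Sat}_p$, so by the last invariant $H_\pi\subseteq A_p$ is a cover of $\mathrm{Sat}_p$. By rejection and the minimality of $D_p$, $v_p<r\,v(D_p)\le r\,v(H_\pi)$. Summing over all copies, with $\pi$ ranging over the copies of rejected players,
$$K\sum_iv_ix_i\le\sum_{q\in E}Kx_qv_q+r\sum_\pi v(H_\pi)\le\sum_{q\in E}v_q\big(Kx_q+2r(K-Kx_q)\big)\le 2rK\,v(E).$$
The second inequality is Step 3. The third holds because $Kx_q-2rKx_q\le0$. ∎

**Proof of Theorem 1.** The feasible region of the LP is a nonempty bounded polyhedron with integer data, so the optimum is attained at a vertex, and vertices are rational. Lemmas 3 and 4 give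
$$\mathrm{OPT}\le\mathrm{LP}\le 2r\,v(E)\le\frac{2r^2}{r-1}\,v(F). \tag{3}$$
The derivative of $2r^2/(r-1)$ has the sign of $r-2$, so the minimum over $r>1$ is at $r=2$, with value $8$. With $r=2$, Section 6 supplies truthfulness, individual rationality and polynomial time. ∎

## 9. The ratio $2r^2/(r-1)$ is attained in the limit

**Proposition.** For each $r>1$, the worst-case ratio $\mathrm{OPT}/v(F)$ of the mechanism with parameter $r$ is exactly $\frac{2r^2}{r-1}$ (as a supremum), already with unit capacities. So $8$ is the exact ratio of the best member of this family.

The upper bound is (3). Its proof uses rationality only of $x$, so it holds for real $r$ and real values as well. For rational $r$ all values below are rational if $\varepsilon$ is; for irrational $r$ we allow real values.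

The instance must make both losses happen at once: a rejected path on each of the two legs of each accepted player, and a geometric chain of evictions. The first loss alone is easy to see with $r=2$: an accepted player of value $2$ with two legs blocks two disjoint players of value just under $4$.

**Proof of the lower bound.** Take a trunk $a_0,a_1,\dots,a_M$ rooted at $a_M$, with edges $g_k=a_{k-1}a_k$. Give each $a_k$ with $k\ge1$ three additional leaf children $b_k,c_k,d_k$. All capacities are $1$, and $0<\varepsilon<1$. For each $k\ge1$ there are three players with top vertex $a_k$, indexed in this order:

* $Q_k$ from $a_{\max(k-2,0)}$ to $b_k$, with value $r^k$; its edges are $g_{k-1}$ (if $k\ge2$), $g_k$ and $a_kb_k$;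
* $L_k$ from $a_{k-1}$ to $c_k$, with value $(1-\varepsilon)r^{k+1}$; its edges are $g_k$ and $a_kc_k$;
* $R_k$ from $b_k$ to $d_k$, with value $(1-\varepsilon)r^{k+1}$; its edges are $a_kb_k$ and $a_kd_k$.

The depth of $a_k$ is $M-k$, so players are processed for $k=1,2,\dots,M$. We claim that just before $Q_k$ we have $A=\{Q_{k-1}\}$ (empty for $k=1$). For $k=1$, $Q_1$ is accepted. For $k\ge2$, the only edge shared by $Q_k$ and $Q_{k-1}$ is $g_{k-1}$, so $D=\{Q_{k-1}\}$, and $r^k\ge r\cdot r^{k-1}$: $Q_k$ replaces $Q_{k-1}$. Next, $L_k$ finds $g_k$ saturated and $R_k$ finds $a_kb_k$ saturated, in both cases with unique cover $\{Q_k\}$. Their value is below $r\cdot r^k$, so both are rejected, and $A=\{Q_k\}$. This proves the claim. The output is $\{Q_M\}$, of value $r^M$.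

The edge lists show that all the $L_k$ and $R_k$ are pairwise edge-disjoint, so together they are feasible, with value
$$2(1-\varepsilon)\sum_{k=1}^Mr^{k+1}=2(1-\varepsilon)\,\frac{r^2(r^M-1)}{r-1}.$$
Divided by $r^M$, this tends to $\frac{2r^2}{r-1}$ as $\varepsilon\to0$ and $M\to\infty$. ∎

## 10. Subtrees instead of paths

Let player $i$ now want a public connected subgraph $S_i$ of $T$, using one unit of capacity on each of its edges. $\mathrm{OPT}$ and $\mathrm{LP}$ are defined by (1) and its relaxation with $S_i$ in place of $P_i$. Let $a_i$ be the top vertex of $S_i$. The **legs** of $S_i$ are the vertical paths in $S_i$ from $a_i$ down to its lowest vertices (those with no child in $S_i$); an $S_i$ without edges is given no legs. Legs may now overlap. Suppose each $S_i$ has at most $d$ legs and each edge of $S_i$ is in at most $\kappa$ legs of $S_i$, with $d,\kappa\ge1$; one can always take $\kappa\le d$. For paths, $d=2$ and $\kappa=1$. If a root has one child $x$, and $x$ has children $y,z$, the whole tree has two legs, both containing the edge from the root to $x$, so $d=\kappa=2$.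

**Theorem 2.** There is a polynomial-time deterministic truthful mechanism with welfare at least $\frac1{4d\kappa}\mathrm{LP}$, hence at least $\frac1{4d^2}\mathrm{OPT}$.

**Mechanism.** Use the same order and the same preprocessing. At step $j$, an edge $e\in S_j$ is saturated if exactly $u_e$ players of $A_j$ use it. For each leg $\lambda$ of $S_j$, let $D_{j,\lambda}\subseteq A_j$ be the minimum-key set covering the saturated edges on $\lambda$. Accept $j$ if and only if $v_j\ge2\sum_\lambda v(D_{j,\lambda})$, and then evict $\bigcup_\lambda D_{j,\lambda}$.

Each $S_i\cap\lambda$ is a subpath of $\lambda$ or empty, being an intersection of connected subgraphs of a tree, so the shortest-path routine of Section 4 applies to each leg. Feasibility is preserved, because every edge of $S_j$ lies on a leg. A single blocker may appear in several $D_{j,\lambda}$ and is then counted several times in the acceptance test. For this reason the critical value needs more care than in Section 6.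

**Lemma 5.** Lemma 1 holds for this mechanism.

**Proof.** Let $i$ win at $b$, and let $b'>b$. Up to step $i$ nothing depends on the bid, and at step $i$ the test is passed by $b'$ since it is passed by $b$. Let $j>i$, with the runs agreeing so far. If $j$ is accepted at $b$, then $i$ is in no $D_{j,\lambda}$. On each leg, raising $i$'s bid leaves the keys of covers avoiding $i$ unchanged and increases the others, so every $D_{j,\lambda}$ is unchanged and $j$ is accepted with the same evictions. If $j$ is rejected at $b$, the minimum cost on each leg does not decrease, so the total does not decrease and $j$ is rejected again. ∎

**Payments.** Losers pay $0$. Let $i$ be a winner and $j>i$. For a leg $\lambda$ of $S_j$, let $C_{j\lambda}$ be the minimum cost of a set in $A_j\setminus\{i\}$ covering the saturated edges on $\lambda$ ($\infty$ if none), and $B_{j\lambda}$ the minimum cost of a set in $A_j\setminus\{i\}$ covering those of them not in $S_i$. As before $B_{j\lambda}$ is finite, and $0\le B_{j\lambda}\le C_{j\lambda}$. If $i$ bids $b$, the minimum cost on $\lambda$ is $\min(C_{j\lambda},b+B_{j\lambda})$. If $S_j$ has edges, put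
$$\phi_j(b)=\sum_\lambda\min(C_{j\lambda},\,b+B_{j\lambda}),\quad \sigma_j=\max_\lambda(C_{j\lambda}-B_{j\lambda}),\quad \rho_j=\sup\{b\in\mathbb R:\phi_j(b)\le v_j/2\},\quad \tau_j=\min(\sigma_j,\rho_j). \tag{4}$$
If $S_j$ has no edges, put $\tau_j=-\infty$; such a $j$ is always accepted with no evictions. The winner $i$ pays
$$\theta_i=\max\Big(2\sum_\lambda v(D_{i,\lambda}),\ \max_{j>i}\tau_j\Big)\ge0. \tag{5}$$

So $\sigma_j$ is the bid from which no leg needs $i$ any longer, and $\rho_j$ is the bid beyond which $j$ cannot afford to enter. The function $\phi_j$ is continuous, nondecreasing and piecewise linear, and tends to $-\infty$ as $b\to-\infty$; so $\rho_j\in(-\infty,\infty]$ is found by inspecting the at most $d$ breakpoints. Also $\tau_j<\infty$: if $\sigma_j=\infty$, some $C_{j\lambda}$ is infinite, so $\phi_j$ is unbounded and $\rho_j<\infty$. All quantities are computable in polynomial time. Monotonicity and continuity give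
$$\phi_j(b)\le v_j/2\quad\text{for all real } b\le\rho_j. \tag{6}$$

**Lemma 6 (one step).** Let $j>i$, let $S_j$ have edges, and fix $A_j\ni i$ and the bids of the others. Let $i$ bid $b$.

1. If $b<\tau_j$, then $j$ is accepted and $i$ is evicted.
2. For all $b>\tau_j$, the decision and the evictions are the same, and $i$ is not evicted.
3. If $b=\tau_j$ and $i$ is not evicted, the decision and the evictions are those of part 2.

**Proof.** *Part 1.* Since $b<\sigma_j$, some leg has $b+B_{j\lambda}<C_{j\lambda}$, so its minimizer contains $i$. Since $b<\rho_j$, (6) gives $\phi_j(b)\le v_j/2$, so $j$ is accepted. Thus $i$ is evicted.

*Part 2.* If $\rho_j\le\sigma_j$, then $b>\tau_j=\rho_j$, so $\phi_j(b)>v_j/2$ and $j$ is rejected, for every such $b$. If $\sigma_j<\rho_j$, then $b>\tau_j=\sigma_j$, so all $C_{j\lambda}$ are finite and $b+B_{j\lambda}>C_{j\lambda}$ on every leg. All minimizers are then the minimum-key sets avoiding $i$, which do not depend on $b$. The total cost is $\sum_\lambda C_{j\lambda}=\phi_j(\sigma_j)\le v_j/2$ by (6), so $j$ is accepted, and $i$ is not evicted.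

*Part 3.* As $\tau_j\le\rho_j$, (6) gives $\phi_j(\tau_j)\le v_j/2$, so $j$ is accepted. As $i$ is not evicted, the minimizer on every leg avoids $i$, so it is the minimum-key set avoiding $i$, and $b+B_{j\lambda}\ge C_{j\lambda}$ for all $\lambda$. Hence $\sigma_j\le b=\tau_j$, so $\sigma_j$ is finite, and $\phi_j(b)=\sum_\lambda C_{j\lambda}\le v_j/2$. For every larger bid $\phi_j$ has this same value, so $\rho_j=\infty>\sigma_j$. We are in the second case of part 2, with the same acceptance and the same evictions. ∎

**Lemma 7.** If $i$ wins at $b$, with $\theta_i$ computed from that run, then $i$ wins at every $b'>\theta_i$ and loses at every $b'<\theta_i$.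

**Proof.** Let $b'>\theta_i$. We show by induction that the run at $b'$ makes the same decisions as the run at $b$. At step $i$ this follows from $b'\ge2\sum_\lambda v(D_{i,\lambda})$. Let $j>i$ with the same $A_j$. If $S_j$ has no edges, the decision is the same. Otherwise, as $i$ is not evicted at bid $b$, part 1 of Lemma 6 gives $b\ge\tau_j$. By part 2 (if $b>\tau_j$) or part 3 (if $b=\tau_j$), the decision at $b$ is the common one for bids above $\tau_j$, and $b'>\tau_j$. So the decisions agree, and $i$ wins at $b'$.

Let $b'<\theta_i$ and suppose $i$ wins at $b'$. By Lemma 5 the runs at $b$ and $b'$ make the same decisions and have the same $A_j$. Since $i$ is accepted, $b'\ge2\sum_\lambda v(D_{i,\lambda})$, so by (5) $b'<\tau_j$ for some $j>i$. By part 1 of Lemma 6, $i$ is evicted, a contradiction. ∎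

By Lemma 5, $\theta_i$ is the same for all winning bids of $i$, and by Lemma 7 it is the critical value. The paragraph on truthfulness in Section 6 now applies word for word. It remains to bound the welfare. Again let $E$, $R$, $F$ be the sets of accepted, rejected and output players.

**Evictions.** An accepted $j$ evicts value at most $\sum_\lambda v(D_{j,\lambda})\le v_j/2$. Hence $v(E\setminus F)\le v(E)/2$ and $v(E)\le2v(F)$.

**Lemma 8.** For every rational feasible solution $x$ of the LP relaxation, $\sum_iv_ix_i\le2d\kappa\,v(E)$.

**Proof.** The plan is that of Lemma 4. Since legs may overlap, we now match legs with legs.

**Step 1: tokens, items and rules.** Let $K\ge1$ be an integer with all $Kx_i$ integral, and take $Kx_i$ copies of each player. A copy $\pi$ of $p$ has one *token* $(\pi,\lambda)$ for each leg $\lambda$ of $S_p$, present at the edges of $\lambda$. At $e$ there are at most $Ku_e$ copies, each with at most $\kappa$ legs through $e$, so at most $\kappa Ku_e$ tokens are present. An *item* is a pair $(q,\mu)$ with $q\in E$ and $\mu$ a leg of $S_q$. Treat child edges before parent edges. At $e$: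

1. (*own*) For each copy $\pi$ of $q\in E$ and each leg $\mu\ni e$ of $S_q$, the token $(\pi,\mu)$ holds $(q,\mu)$.
2. (*keep*) If a token $(\pi,\lambda)$ of $p\in R$ with $e\in\lambda$ holds $(q,\mu)$ at the edge of $\lambda$ directly below $e$, and $e\in\mu$, then it holds $(q,\mu)$ at $e$.
3. (*new*) One by one, each token $(\pi,\lambda)$ of $p\in R$ with $e\in\lambda$ saturated at step $p$, and holding nothing at $e$, takes an item $(q,\mu)$ with $q\in A_p$, $e\in\mu$ and currently fewer than $\kappa K$ holders at $e$.

**Step 2: consistency.** The invariants at $e$ are: each token holds at most one item; only tokens present at $e$ hold something; each item has at most $\kappa K$ holders; and a token of $p\in R$ holds only items $(q,\mu)$ with $q\in A_p$ and $e\in\mu$. Only the cap and the feasibility of rule 3 need an argument.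

For the cap after rules 1 and 2: $\mu$ is vertical, so it has at most one edge $f$ directly below $e\in\mu$. A token keeping $(q,\mu)$ at $e$ held it at an edge of $\mu$ directly below $e$, that is, at $f$; own tokens of $(q,\mu)$ also held it at $f$. So there are at most $\kappa K$ holders. If $f$ does not exist, the holders are the $Kx_q\le\kappa K$ own tokens.

For rule 3: exactly $u_e$ players of $A_p$ use $e$, and each has at least one item $(q,\mu)$ with $e\in\mu$. At most $\kappa Ku_e-1$ other tokens are present at $e$, each holding at most one item. So not all of these items, of which there are at least $u_e$, have $\kappa K$ holders.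

**Step 3: persistence.** Observation ($*$) holds for single legs: if $e\in\lambda\cap\mu$, where $\lambda,\mu$ are legs of $S_p,S_q$ and $q$ precedes $p$, then $\lambda$ contains the path from the lower endpoint $w$ of $e$ up to $a_q$. Indeed $a_p$ and $a_q$ are ancestors of $w$ with $\mathrm{depth}(a_p)\le\mathrm{depth}(a_q)$, so $a_q$ lies on the path from $w$ up to $a_p$, which is part of $\lambda$. Now let a token $(\pi,\lambda)$ of $p\in R$ hold $(q,\mu)$ at $e$, not the top edge of $\mu$. The edge $e^+$ of $\mu$ just above $e$ lies in $\lambda$, and $e$ is the edge of $\lambda$ directly below it, so the token keeps $(q,\mu)$ at $e^+$. By induction it holds $(q,\mu)$ at the top edge of $\mu$. There are at most $\kappa K$ holders there, $Kx_q$ of them own. So at most $\kappa K-Kx_q$ tokens of rejected players ever hold $(q,\mu)$.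

**Step 4: charge.** Let $H_{\pi,\lambda}$ be the set of players $q$ such that $(\pi,\lambda)$ holds some item $(q,\mu)$ at some edge. For a copy $\pi$ of $p\in R$, rules 2 and 3 give $H_{\pi,\lambda}\subseteq A_p$ and show that it covers the saturated edges of $\lambda$. So rejection gives $v_p<2\sum_\lambda v(D_{p,\lambda})\le2\sum_\lambda v(H_{\pi,\lambda})$. Each $q$ has at most $d$ items, so it lies in at most $d(\kappa K-Kx_q)$ of the sets $H_{\pi,\lambda}$. Summing over all copies,
$$K\sum_iv_ix_i\le\sum_{q\in E}v_q\big(Kx_q+2d(\kappa K-Kx_q)\big)\le2d\kappa K\,v(E),$$
where the last step uses $Kx_q-2dKx_q\le0$. ∎

**Proof of Theorem 2.** The LP has a rational optimal solution, so Lemma 8 and the bound on evictions give $\mathrm{LP}\le2d\kappa\,v(E)\le4d\kappa\,v(F)$. Since one can take $\kappa\le d$ and $\mathrm{OPT}\le\mathrm{LP}$, also $\mathrm{OPT}\le4d^2\,v(F)$. Truthfulness and polynomial running time were shown above. For paths, $d=2$ and $\kappa=1$ give $4d\kappa=8$, the constant of Theorem 1. ∎
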